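\title{Simplest cubic Thue equations twisted by units:\\ a conjecture of Levesque and Waldschmidt}

\begin{abstract}
Let $\lambda_0,\lambda_1,\lambda_2$ be the roots of $X^3-(n-1)X^2-(n+2)X-1$. We prove the conjecture of Levesque and Waldschmidt that the equation $\prod_{j}(x-\lambda_j^{s}\lambda_{j+1}^{t}y)=\pm1$ has only finitely many solutions in integers $n,s,t,x,y$ with $(s,t)\neq(0,0)$ and $\max(|x|,|y|)\ge2$. For $|n|$ beyond an effectively computable bound we determine all solutions. The main tool is a lower bound for linear forms in two or three powers of the unit $1+1/\lambda_0$, which is close to $1$; it comes from explicit Hermite--Pad\'e approximations. The remaining finitely many $n$ are treated by the finiteness theorem for unit equations, so the constant in the conjecture is not obtained effectively.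
\end{abstract}

\section{Introduction}\label{sec:intro}

For $n\in\mathbb Z$ let $\lambda_0,\lambda_1,\lambda_2$ be the roots of $X^3-(n-1)X^2-(n+2)X-1$, and let
\[
f_n(x,y)=x^3-(n-1)x^2y-(n+2)xy^2-y^3=(x-\lambda_0y)(x-\lambda_1y)(x-\lambda_2y)
\]
be Thomas' family of simplest cubic forms. The field $K=\mathbb Q(\lambda_0)$ is a cyclic cubic field of unit rank $2$, and the $\lambda_j$ are units in it. Let $\sigma$ be the generator of its Galois group with $\lambda_0\mapsto\lambda_1\mapsto\lambda_2\mapsto\lambda_0$, and let $\mathcal N$ be the norm from $K$ to $\mathbb Q$. Then $f_n(x,y)=\mathcal N(x-\lambda_0y)$, and one obtains further cubic forms with integer coefficients by putting another unit of $K$ in the place of $\lambda_0$. For the powers of $\lambda_0$ this gives the forms $f_{n,a}(x,y)=(x-\lambda_0^ay)(x-\lambda_1^ay)(x-\lambda_2^ay)$, for which the following is known.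

\begin{theorem}[Levesque--Waldschmidt \cite{LW}]\label{thm:LW}
There is an effectively computable absolute constant $\kappa_2$ such that all integers $n,a,x,y$ with $f_{n,a}(x,y)=\pm1$, $a\ne0$ and $\max(|x|,|y|)\ge2$ satisfy $\max(|n|,|a|,|x|,|y|)\le\kappa_2$.
\end{theorem}

The powers of $\lambda_0$ form a rank one subgroup of a unit group of rank two. To use the full rank, define for $n,s,t\in\mathbb Z$
\[
f_{n,s,t}(x,y)=(x-\lambda_0^s\lambda_1^ty)(x-\lambda_1^s\lambda_2^ty)(x-\lambda_2^s\lambda_0^ty)=\mathcal N(x-\lambda_0^s\lambda_1^ty).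
\]
For large $n$ the numbers $\lambda_0^s\lambda_1^t$ are exactly the units of norm $1$ of the ring $\mathbb Z[\lambda_0]$ (Lemma~\ref{lem:units}), so these forms are all twists of $f_n$ by such units.

\medskip
\noindent\textbf{Conjecture} (Levesque--Waldschmidt \cite{LW}; see \cite{CT})\textbf{.}
\emph{There is a positive absolute constant $\kappa_3$ such that all integers $n,s,t,x,y$ with}
\[
\max(|x|,|y|)\ge2,\qquad (s,t)\ne(0,0),\qquad f_{n,s,t}(x,y)=\pm1
\]
\emph{satisfy $\max(\log|n|,|s|,|t|,\log|x|,\log|y|)\le\kappa_3$, where $\log|z|$ is read as $0$ for $z=0$.}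
\medskip

The conjecture says that there are only finitely many such quintuples $(n,s,t,x,y)$. Both side conditions are needed. For $(s,t)=(0,0)$ the equation is $(x-y)^3=\pm1$, which has infinitely many solutions. The pairs $(\pm1,0)$ and $(0,\pm1)$ solve every equation of the family, because $\lambda_0\lambda_1\lambda_2=1$. There is one more infinite family with $\max(|x|,|y|)=1$: since $f_n(1,-1)=-1$, the numbers $1+\lambda_j$ and $1+\lambda_j^{-1}$ are units for every $n$, and the six units $\lambda_j^{\pm1}$ correspond to $(s,t)\in\{\pm(1,0),\pm(0,1),\pm(1,1)\}$.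

A solution is a pair of units $\alpha=\lambda_0^s\lambda_1^t$ and $\beta=x-\alpha y$ such that $1,\alpha,\beta$ are linearly dependent over $\mathbb Q$. Written out, this dependence is a vanishing sum of six units. For large $n$ the absolute value of a unit with moderate exponents is close to an integral power of $n$, so the largest of the six terms must cancel almost exactly. One would guess that this happens only for the identities behind the families just listed, and this guess is correct.

\begin{theorem}\label{thm:main}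
The conjecture of Levesque and Waldschmidt holds: the constant $\kappa_3$ exists.
\end{theorem}

\begin{theorem}\label{thm:large}
There is an effectively computable $n_0$ such that for $|n|\ge n_0$ and $(s,t)\ne(0,0)$, every integer solution of $f_{n,s,t}(x,y)=\pm1$ with $xy\ne0$ has $(s,t)\in\{\pm(1,0),\pm(0,1),\pm(1,1)\}$ and $(x,y)=\pm(1,-1)$. Conversely, these are solutions.
\end{theorem}

Some lower bound on $|n|$ is needed in Theorem~\ref{thm:large}: we have $f_n(1,1)=-2n-1$, which is $\pm1$ for $n=0$ and $n=-1$. Theorem~\ref{thm:large} is effective. The finitely many $n$ with $|n|<n_0$ are handled by the following ineffective theorem, so our proof gives the existence of $\kappa_3$, which is what the conjecture asks for, but no computable value.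

\begin{theorem}[Evertse; van der Poorten--Schlickewei]\label{thm:UE}
Let $\Gamma$ be a finitely generated subgroup of the multiplicative group of a number field and let $m\ge2$. Up to proportionality, the equation $z_1+\dots+z_m=0$ has only finitely many solutions $z_1,\dots,z_m\in\Gamma$ in which no proper nonempty subsum vanishes.
\end{theorem}

Apart from Theorem~\ref{thm:UE}, we use Theorem~\ref{thm:LW}, only for $a=\pm1$, and textbook facts that are recalled where they are needed.

The difficulty for large $n$ is that $K$ contains a unit $\theta=1+1/\lambda_0$ within $1/n$ of $1$. Sizes do not distinguish its powers, and high powers of $\theta$ can come close to any positive real number. Section~\ref{sec:example} shows this on one equation. Section~\ref{sec:pade} supplies the remedy, a lower bound for $c_1+c_2\theta^{N_2}$ and $c_1+c_2\theta^{N_2}+c_3\theta^{N_3}$ that gains precisely from the fact that $\theta$ is close to $1$. Sections~\ref{sec:three}--\ref{sec:bigexp} reduce the six-term relation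 to three terms and show that these cannot nearly cancel. We begin with the six-term relation itself and the case of a fixed $n$.

\section{The six-term identity and finiteness for fixed $n$}\label{sec:fixed}

\subsection{Normalizations}\label{sub:norm}
Let $n\in\mathbb Z$ be arbitrary. The polynomial $f_n(X,1)$ takes the values $1,-1,-2n-1$ at $X=-1,0,1$. Hence it has no rational root, so it is irreducible, and it has a root in each of $(-\infty,-1)$, $(-1,0)$, $(0,\infty)$, so $K$ is totally real. Expanding gives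
\[
(1+X)^3f_n\Bigl(\frac{-1}{1+X},1\Bigr)=-1-(n-1)(1+X)+(n+2)(1+X)^2-(1+X)^3=-f_n(X,1).
\]
Thus $X\mapsto-1/(1+X)$ permutes the roots. This map has order $3$ and no real fixed point, so it permutes them cyclically, and $K$ is cyclic.

\emph{Labeling.} The form $f_{n,s,t}$ does not change under a cyclic shift of the roots. Exchanging $\lambda_1$ and $\lambda_2$ replaces $\lambda_0^s\lambda_1^t$ by $\lambda_0^s\lambda_2^t=\lambda_0^{s-t}\lambda_1^{-t}$. The map $(s,t)\mapsto(s-t,-t)$ is a linear involution of $\mathbb Z^2$ that at most doubles $\max(|s|,|t|)$ and preserves the set of six pairs in Theorem~\ref{thm:large}. So both theorems are independent of the labeling, and we fix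
\[
\lambda_1=-\frac1{1+\lambda_0},\qquad \lambda_2=-\frac1{1+\lambda_1}=-\Bigl(1+\frac1{\lambda_0}\Bigr).
\]

\emph{Negative $n$.} The polynomial for the parameter $-1-n$ is $X^3+(n+2)X^2+(n-1)X-1=-X^3f_n(1/X,1)$. Its roots are $\lambda_0'=1/\lambda_0$, $\lambda_1'=1/\lambda_2$, $\lambda_2'=1/\lambda_1$, and $\lambda_1'=-1/(1+\lambda_0')$, so this is the labeling just fixed. From $\lambda_0'^{\,s}\lambda_1'^{\,t}=\lambda_0^{-s}\lambda_2^{-t}=\lambda_0^{t-s}\lambda_1^t$ we get
\begin{equation}\label{eq:neg}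
f_{-1-n,s,t}=f_{n,t-s,t}.
\end{equation}
The map $(s,t)\mapsto(t-s,t)$ is a linear involution that preserves the six pairs. So it suffices to prove Theorem~\ref{thm:large} for positive $n$.

\emph{The ring $\mathbb Z[\lambda_0]$.} It contains $\lambda_0^{-1}=\lambda_0^2-(n-1)\lambda_0-(n+2)$, hence $\lambda_2=-1-\lambda_0^{-1}$ and $\lambda_1=n-1-\lambda_0-\lambda_2$. So it is stable under $\sigma$, and an element of norm $\pm1$ is a unit of $\mathbb Z[\lambda_0]$, its inverse being up to sign the product of its other two conjugates.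

For $\eta\in K$ we write $\eta_j=\sigma^j(\eta)$, with indices modulo $3$. We use constantly that an element of $K$ with two equal conjugates is rational, that a rational unit is $\pm1$, and that $\mathcal N(-\eta)=-\mathcal N(\eta)$ because the degree is odd.

\begin{lemma}\label{lem:indep}
The units $\lambda_0,\lambda_1$ are multiplicatively independent, and $\lambda_0^s\lambda_1^t\notin\mathbb Q$ for $(s,t)\ne(0,0)$.
\end{lemma}

\begin{proof}
Let $\ell_j=\log|\lambda_j|$. Then $\ell_0+\ell_1+\ell_2=0$, and $\ell_j\neq 0$ since $\lambda_j$ is real and not $\pm1$. If $\lambda_0^s\lambda_1^t=\pm1$, then $s\ell_0+t\ell_1=0$ and, after applying $\sigma$, $s\ell_1+t\ell_2=0$. The determinant of this system is $\ell_0\ell_2-\ell_1^2=-(\ell_0^2+\ell_0\ell_1+\ell_1^2)\ne0$, so $s=t=0$.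
\end{proof}

\subsection{The identity}
We call $(s,t,x,y)\in\mathbb Z^4$ a \emph{nontrivial solution} for $n$ if $f_{n,s,t}(x,y)=\pm1$, $(s,t)\ne(0,0)$ and $xy\neq0$. If $y=0$ then $x=\pm1$, and if $x=0$ then $y=\pm1$; so every solution counted in the conjecture is nontrivial. To a nontrivial solution we attach
\[
\alpha=\lambda_0^s\lambda_1^t,\qquad\beta=x-\alpha y,\qquad P_i=\beta_i\alpha_{i+1},\qquad Q_i=\beta_i\alpha_{i+2}.
\]
Both $\alpha$ and $\beta$ are units of $\mathbb Z[\lambda_0]$, and $\mathcal N(\alpha)=1$. The $P_i$ are the conjugates of $P=P_0$, the $Q_i$ are those of $Q=Q_0$, and all six have norm $\mathcal N(\beta)=\pm1$.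

\begin{lemma}\label{lem:six}
For a nontrivial solution, $\alpha$ and $\beta$ are irrational,
\begin{equation}\label{eq:six}
P_0+P_1+P_2-Q_0-Q_1-Q_2=0,
\end{equation}
and no two of the six terms $P_0,P_1,P_2,-Q_0,-Q_1,-Q_2$ have sum zero.
\end{lemma}

\begin{proof}
The unit $\alpha$ is irrational by Lemma~\ref{lem:indep}, and then so is $\beta$, since $y\ne0$. The $3\times3$ matrix with rows $(1,\alpha_i,\beta_i)$ has dependent columns, and its determinant, expanded along the last column, is $\pm\sum_i\beta_i(\alpha_{i+1}-\alpha_{i+2})$. This is \eqref{eq:six}.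

If $P_i=-P_j$ or $Q_i=-Q_j$, taking norms gives $\mathcal N(\beta)=-\mathcal N(\beta)$, which is false. If $P_i=Q_i$, then $\alpha_{i+1}=\alpha_{i+2}$ and $\alpha$ is rational. If $P_i=Q_{i+2}$, that is $\beta_i\alpha_{i+1}=\beta_{i+2}\alpha_{i+1}$, then $\beta$ is rational. If $P_i=Q_{i+1}$, that is $\beta_i\alpha_{i+1}=\beta_{i+1}\alpha_i$, then $\beta/\alpha$ is a rational unit, so $\beta=\pm\alpha$ and $x=(y\pm1)\alpha$; as $\alpha$ is irrational, $x=0$.
\end{proof}

The proof shows what the three excluded families are: for $\alpha=1$, for $y=0$ and for $x=0$ the identity \eqref{eq:six} collapses into three vanishing pairs and carries no information.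

\begin{proposition}\label{prop:fixed}
For each $n\in\mathbb Z$ there are only finitely many nontrivial solutions.
\end{proposition}

\begin{proof}
The pair $(s,t)$ is determined by $\alpha$ (Lemma~\ref{lem:indep}), and $y=(\beta_0-\beta_1)/(\alpha_1-\alpha_0)$, $x=\beta_0+\alpha_0y$. So we must show that $(\alpha,\beta)$ takes finitely many values. We apply Theorem~\ref{thm:UE} to the unit group $\Gamma=\mathcal O_K^*$, which is finitely generated by Dirichlet's theorem and contains $-1$. One observation is used repeatedly: the ratio of two fixed conjugates of a unit $\eta$, say $\eta_1/\eta_2$, determines $\eta$ up to sign, since $\eta_1/\eta_2=\eta_1'/\eta_2'$ makes $\eta/\eta'$ a rational unit.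

Suppose first that no proper subsum of \eqref{eq:six} vanishes. By Theorem~\ref{thm:UE} the ratios $P_0/Q_0=\alpha_1/\alpha_2$ and $Q_1/P_2=\beta_1/\beta_2$ take finitely many values, hence so do $\alpha$ and $\beta$.

Now suppose that a proper subsum vanishes; then so does the complementary one. One-term subsums do not vanish, and two-term subsums do not vanish by Lemma~\ref{lem:six}. So \eqref{eq:six} splits into two vanishing sums of three terms. If the splitting mixes the $P_i$ and the $Q_i$, one of the two sums reads $P_i+P_j=Q_k$ with $i\ne j$. Let $l$ be the third index and let $T=\operatorname{Tr}P=\operatorname{Tr}Q$, the equality being \eqref{eq:six}. Then $P_l=T-Q_k$, and taking traces gives $T=3T-T$. So $T=0$ and $P_l=-Q_k$, which contradicts $\mathcal N(P)=\mathcal N(Q)\neq0$. There remains the splitting $P_0+P_1+P_2=0=Q_0+Q_1+Q_2$. In a vanishing sum of three nonzero terms no proper subsum vanishes, so by Theorem~\ref{thm:UE} the ratios $P_1/P_0$ and $Q_1/Q_0$ take finitely many values. Hence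 so do $P$ and $Q$, then $\alpha_1/\alpha_2=P/Q$, then $\alpha$, and finally $\beta=P/\alpha_1$.
\end{proof}

The group $\Gamma$ changes with $n$, so this argument says nothing uniform in $n$. The rest of the paper proves Theorem~\ref{thm:large}.

\section{Units for large $n$}\label{sec:units}

In Sections~\ref{sec:units}--\ref{sec:bigexp}, $n$ is positive and \emph{large}, which means larger than an effectively computable absolute constant that may be increased finitely many times. The constants implied by $O(\cdot)$ are absolute and effective, $O^*(X)$ denotes a quantity of absolute value at most $X$, and $L=\log n$.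

Since $f_n(n,1)=-(2n+1)<0<n^2+n-1=f_n(n+1,1)$, we may take $n<\lambda_0<n+1$ and regard $K$ as a subfield of $\mathbb R$ through this root. Put
\[
\theta=-\lambda_2=1+\frac1{\lambda_0},\qquad \ell=\log\lambda_0,\qquad\tau=\log\theta .
\]
Then $L<\ell<\log(n+1)$, and $1/(\lambda_0+1)<\log(1+1/\lambda_0)<1/\lambda_0$ gives $\frac1{n+2}<\tau<\frac1n$. Further
\[
\lambda_0\theta=\lambda_0+1,\qquad\lambda_1=-\frac1{\lambda_0\theta},\qquad\sigma\theta=-\lambda_0,\qquad\sigma^2\theta=-\lambda_1,\qquad\mathcal N(\theta)=-1 .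
\]
So the roots are close to $n$, $-1/n$ and $-1$. To describe $\beta$ by exponents we need to know that $\lambda_0,\lambda_1$ generate the units of $\mathbb Z[\lambda_0]$ up to sign.

\begin{lemma}\label{lem:units}
For $n$ large:
\begin{itemize}
\item[(a)] every unit $\eta\ne\pm1$ of $\mathbb Z[\lambda_0]$ satisfies $\max_j\log|\eta_j|-\min_j\log|\eta_j|\ge2L-\log8$;
\item[(b)] $\mathbb Z[\lambda_0]^*=\{\pm1\}\times\langle\lambda_0,\lambda_1\rangle$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\eta$ is irrational, $1,\eta,\eta^2$ are linearly independent and are obtained from $1,\lambda_0,\lambda_0^2$ by an integer matrix of determinant $k\ne0$. Comparing Vandermonde determinants gives $\prod_{i<j}(\eta_i-\eta_j)=k\prod_{i<j}(\lambda_i-\lambda_j)$. Now $\lambda_0-\lambda_1>n$, $\lambda_0-\lambda_2>n$ and $\lambda_1-\lambda_2=1+\frac1{\lambda_0}-\frac1{1+\lambda_0}>1$, so the left side exceeds $n^2$ in absolute value. If $X_1\ge X_2\ge X_3$ are the numbers $|\eta_j|$, then $X_1X_2X_3=1$, and the left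 side is at most $(X_1+X_2)(X_1+X_3)(X_2+X_3)\le8X_1^2X_2=8X_1/X_3$.

(b) The homomorphism $\psi(\eta)=(\log|\eta_j|)_{j}$ has kernel $\{\pm1\}$ and maps $\mathbb Z[\lambda_0]^*$ onto a subgroup $\Omega$ of the plane $\xi_0+\xi_1+\xi_2=0$. We measure area in the coordinates $(\xi_0,\xi_1)$. On this plane $\|\xi\|=\max_j\xi_j-\min_j\xi_j$ is a norm. Its unit ball has area $1$: the map $(\xi_0,\xi_1)\mapsto(X,Y)=(\xi_0-\xi_1,\xi_1-\xi_2)=(\xi_0-\xi_1,\xi_0+2\xi_1)$ has determinant $3$ and sends the ball onto the hexagon $|X|,|Y|,|X+Y|<1$ of area $3$. By (a), nonzero points of $\Omega$ have norm at least $2L-\log8$. So $\Omega$ is discrete, and it has rank $2$ by Lemma~\ref{lem:indep}. The translates by $\Omega$ of the open ball of radius $L-\frac12\log8$ are disjoint, hence the covolume of $\Omega$ is at least $(L-\frac12\log8)^2$. The sublattice spanned by $\psi(\lambda_0)=(\ell,-\ell-\tau,\tau)$ and $\psi(\lambda_1)=(-\ell-\tau,\tau,\ell)$ has covolume $(\ell+\tau)^2-\ell\tau<(\log(n+2))^2$. The index is the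 ratio of the covolumes, which is less than $2$ for $n$ large. So the index is $1$.
\end{proof}

Since $\lambda_1=-\lambda_0^{-1}\theta^{-1}$, every unit of $\mathbb Z[\lambda_0]$ is uniquely of the form $\pm\lambda_0^i\theta^N$. We call $i$ its \emph{$\lambda_0$-exponent} and $N$ its \emph{$\theta$-exponent}. The first is a coarse scale, with steps of size $\ell\approx L$ in the logarithm; the second is a fine scale, with steps of size $\tau\approx1/n$. The following coordinates treat the three conjugates symmetrically. For $\eta=\pm\lambda_0^s\lambda_1^t$ put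
\[
d(\eta)=(d_0,d_1,d_2)=(s-t,-s,t).
\]
This is a bijection from pairs $(s,t)$ to integer vectors of sum $0$. We have $\eta=\pm\lambda_0^{d_0}\theta^{-d_2}$. From $\sigma\eta=\pm\lambda_1^s\lambda_2^t=\pm\lambda_0^{-t}\lambda_1^{s-t}$ we get $d(\sigma\eta)=(-s,t,s-t)=(d_1,d_2,d_0)$. Therefore
\begin{equation}\label{eq:exp}
\eta_j=\pm\lambda_0^{d_j}\theta^{-d_{j-1}},\qquad\log|\eta_j|=d_j\ell-d_{j-1}\tau .
\end{equation}
The six pairs of Theorem~\ref{thm:large} are those for which $d$ is a permutation of $(0,1,-1)$: the entry $0$ is $s-t$, $-s$ or $t$ for $\pm(1,1)$, $\pm(0,1)$, $\pm(1,0)$ respectively. The core of Theorem~\ref{thm:large} is the following statement.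

\begin{proposition}\label{prop:core}
For $n$ large, every nontrivial solution has $d(\alpha)$ equal to a permutation of $(0,1,-1)$.
\end{proposition}

\section{An example}\label{sec:example}

Take $(s,t)=(-1,-2)$, so that $d(\alpha)=(1,1,-2)$ and
\[
\alpha_0=\lambda_0\theta^2=n+O(1),\qquad\alpha_1=-\lambda_0\theta^{-1}=-n+O(1),\qquad\alpha_2=-\lambda_0^{-2}\theta^{-1}=O(n^{-2}).
\]
Consider a nontrivial solution in which $|\beta_0|$ is the smallest of the $|\beta_j|$, so $|\beta_0|\le1$, and let $b=d(\beta)$. From $\beta_j=\beta_0+(\alpha_0-\alpha_j)y$ we get $\beta_1=2ny(1+O(1/n))$ and $\beta_2=ny(1+O(1/n))$. By \eqref{eq:exp}, $\beta_1/\beta_2=\pm\lambda_0^i\theta^N$ with $i=b_1-b_2$ and $N=b_1-b_0$. Hence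
\[
i\ell+N\tau=\log2+O(1/n).
\]
Whether $i=0$ or $|i|\geq 1$, this forces $|N|\tau\ge\frac12$ and so $|N|\ge n/2$. If the exponents of $\beta$ are less than $n/4$, we have a contradiction: units with small exponents are close to $\pm n^i$, and $2$ is not of this form. Section~\ref{sec:smallexp} carries out this kind of argument in general.

Large exponents are not excluded by size, because $\theta^N$ is close to $2$ when $N$ is close to $n\log2$. Consider the possibility $i=0$. Then $\beta_1/\beta_2=\theta^N$ with $N>0$, $b_1=b_2$, and $|\beta_0/\beta_2|=\lambda_0^{-N}$ by \eqref{eq:exp}. Dividing \eqref{eq:six} by $\beta_2$ gives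
\begin{equation}\label{eq:example}
\Lambda:=(\alpha_0-\alpha_1)+(\alpha_2-\alpha_0)\theta^N=-(\alpha_1-\alpha_2)\frac{\beta_0}{\beta_2},\qquad|\Lambda|\le(n+1)\,n^{-N}.
\end{equation}
So $\theta^N$ would have to approximate a fixed number of $K$ to within about $n^{-N}$. The standard tool, the inequality $|\mathcal N(\Lambda)|\ge1$ for a nonzero algebraic integer, is useless here: the conjugate $\sigma\theta^N=(-\lambda_0)^N$ costs a factor $n^N$, and indeed $\mathcal N(\Lambda)=\pm\mathcal N(\alpha_1-\alpha_2)$ is a nonzero integer by \eqref{eq:example}. The way out is to eliminate $\theta^N$ before taking the norm. We replace it by a rational function of $\theta$ of degree $R<N$ that agrees with $z^N$ at $z=1$ to order $2R$. The error is about $(\theta-1)^{2R}\approx n^{-2R}$, while the conjugate now costs only $n^R$. We finish the example in Section~\ref{sec:pade}.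

\section{Linear forms in powers of $\theta$}\label{sec:pade}

For $c=(c_1,\dots,c_r)\in K^r$ and $v\in\{0,1,2\}$ put $\|c\|_v=\max_j|\sigma^vc_j|$.

\begin{proposition}\label{prop:pade}
Let $n$ be large, $r\in\{2,3\}$, and let $R\ge1$ and $0=N_1<\dots<N_r$ be integers with $N_{j+1}-N_j>R$. Put $G=N_r+R$. Let $0\ne c\in\mathcal O_K^r$ and $\Lambda=\sum_{j}c_j\theta^{N_j}$. Then
\begin{equation}\label{eq:pade}
1\le2^{45G}\,n^{(r-1)R}\,\|c\|_1\|c\|_2\bigl(|\Lambda|+n^{-rR}\|c\|_0\bigr).
\end{equation}
Consequently,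
\begin{equation}\label{eq:pade2}
2\|c\|_0\|c\|_1\|c\|_2\,2^{45G}\le n^R\quad\Longrightarrow\quad|\Lambda|\ge\tfrac12\bigl(\|c\|_1\|c\|_2\bigr)^{-1}n^{-(r-1)R}\,2^{-45G}.
\end{equation}
\end{proposition}

The factor $2^{45G}$ is a power of $n$ with exponent $O(G/L)$. So if $R$ is a fixed small multiple of $G$ and the $c_j$ are small, then for large $n$ the hypothesis of \eqref{eq:pade2} holds and the bound is essentially $n^{-(r-1)R}$. This is the main place where $n$ has to be large.

The proof builds $r$ independent linear forms in $z^{N_1},\dots,z^{N_r}$, with polynomial coefficients of degree at most $R$, that vanish at $z=1$ to order $rR$ (Hermite--Pad\'e forms). For $r=2$, $R=1$, $N_2=N$ they are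
\[
(N-1-Nz)+z^N,\qquad 1+(Nz-N-1)z^N .
\]
Each vanishes at $z=1$ together with its derivative, and the determinant of the coefficients is $(N-1-Nz)(Nz-N-1)-1=-N^2(z-1)^2$. The exponents that occur are $\{0,1,N\}$ and $\{0,N,N+1\}$. In general we prescribe such a set of exponents, and the coefficients are given by divided differences. We recall three facts.

\begin{itemize}
\item[(i)] For a set $\mathcal E$ of $m+1$ real numbers and a smooth real function $g$, the divided difference $\sum_{k\in\mathcal E}g(k)\prod_{k'\in\mathcal E,\,k'\ne k}(k-k')^{-1}$ equals $g^{(m)}(\xi)/m!$ for some $\xi\in[\min\mathcal E,\max\mathcal E]$. (It is the coefficient of degree $m$ of the polynomial interpolating $g$ on $\mathcal E$; apply Rolle's theorem $m$ times to the difference.)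
\item[(ii)] $\operatorname{lcm}(1,\dots,G)\le4^G$ (Chebyshev).
\item[(iii)] $\binom Xk$ divides $\operatorname{lcm}(1,\dots,X)$ for $0\le k\le X$, $X\ge1$. By Kummer's theorem the exponent of a prime $\pi$ in $\binom Xk$ is the number of carries in adding $k$ and $X-k$ in base $\pi$, which is at most $\lfloor\log_\pi X\rfloor$, the exponent of $\pi$ in the least common multiple.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:pade}]
\emph{The forms.} For $1\le i\le r$ let
\[
\mathcal E_i=\bigcup_{j=1}^r\{N_j,\dots,N_j+R-1\}\cup\{N_i+R\}\subset[0,G].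
\]
This is a union of $r$ blocks of consecutive integers, the $j$th starting at $N_j$; the $i$th block has $R+1$ elements and the others have $R$. The blocks are disjoint because $N_{j+1}-N_j>R$, so $|\mathcal E_i|=rR+1$. Let $\gamma_{i,k}=\prod_{k'\in\mathcal E_i,\,k'\ne k}(k-k')^{-1}$ and
\[
S_i(z)=\sum_{k\in\mathcal E_i}\gamma_{i,k}z^k=\sum_{j=1}^rz^{N_j}F_{ij}(z),\qquad\deg F_{ii}=R,\quad\deg F_{ij}\le R-1\ \ (j\ne i).
\]
Fact (i) with $g(k)=\exp(wk)$, $w$ real, gives
\begin{equation}\label{eq:Sval}
S_i(\exp w)=\frac{w^{rR}\exp(w\xi)}{(rR)!}\qquad\text{for some }\xi\in[0,G].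
\end{equation}
Letting $w\to0$ shows that $(z-1)^{rR}$ divides $S_i$.

\emph{Independence.} In the expansion of $\det(F_{ij}(z))$ the diagonal product has degree $rR$ and all other products have smaller degree. Adding $z^{N_j}$ times column $j$ to column $1$ for each $j\ge2$ turns column $1$ into $(S_i)_i$, so the determinant is divisible by $(z-1)^{rR}$. Hence it is a nonzero constant times $(z-1)^{rR}$, and $\det(F_{ij}(\theta))\ne0$.

\emph{Denominators.} Let $\mathcal L=\operatorname{lcm}(1,\dots,G)$ and $\mathcal D=((R+1)!)^r\mathcal L^{r-1}$. The differences between $k$ and the elements of a block of length $m$ not containing $k$ are $m$ consecutive integers of one sign, so their product is $\pm m!\binom Xm$ with $m\le X\le G$. If $k=N_i+h$ lies in the long block, then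
\[
\gamma_{i,k}^{-1}=\pm h!\,(R-h)!\prod_{l\ne i}R!\binom{X_l}R ,
\]
and if $k=N_j+h$ with $j\ne i$, then
\[
\gamma_{i,k}^{-1}=\pm h!\,(R-1-h)!\,(R+1)!\binom{X_i}{R+1}\prod_{l\ne i,j}R!\binom{X_l}R .
\]
In both cases there are $r-1$ binomial coefficients, each dividing $\mathcal L$ by (iii), and $r$ factorial expressions, each dividing $(R+1)!$. So $\mathcal D\gamma_{i,k}\in\mathbb Z$. In the first case $|\mathcal D\gamma_{i,k}|\le(R+1)\binom Rh(R+1)^{r-1}\mathcal L^{r-1}$, and in the second $|\mathcal D\gamma_{i,k}|\le(R+1)R\binom{R-1}h(R+1)^{r-2}\mathcal L^{r-1}$. Both are at most $(R+1)^r2^R\mathcal L^{r-1}$.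

\emph{Sizes.} Put $\hat F_{ij}=\mathcal DF_{ij}\in\mathbb Z[z]$ and $\hat S_i=\mathcal DS_i$. We use $R+1\le2^R$, $2R<G$, $r\le3$ and (ii). The sum of the absolute values of the at most $R+1$ coefficients of $\hat F_{ij}$ is at most $(R+1)^42^R4^{2G}\le2^{5R+4G}$. Since $\theta\le2$, $\lambda_0\le2n$ and $|\lambda_1|<1$,
\[
|\hat F_{ij}(\theta)|\le2^{7G},\qquad|\hat F_{ij}(-\lambda_0)|\le2^{7G}n^R,\qquad|\hat F_{ij}(-\lambda_1)|\le2^{7G}.
\]
By \eqref{eq:Sval} with $w=\tau<1/n$, and by $(R!)^r\le(rR)!$,
\[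
|\hat S_i(\theta)|\le\frac{((R+1)!)^r}{(rR)!}\,\mathcal L^{r-1}\tau^{rR}\theta^G\le(R+1)^3\,4^{2G}\,2^G\,n^{-rR}\le2^{7G}n^{-rR}.
\]

\emph{Elimination.} The rows $(\hat F_{ij}(\theta))_j$ form a basis of $K^r$ and $c\ne0$, so $c$ and some $r-1$ of these rows form a nonsingular matrix. Its determinant $\Delta$ is a nonzero element of $\mathcal O_K$. Adding $\theta^{N_j}$ times column $j$ to column $1$ replaces the entries of column $1$ by $\Lambda$ and by numbers $\hat S_i(\theta)$. Each of the $r!\le6$ terms of the determinant is then either $\Lambda$ times $r-1$ values $\hat F_{ij}(\theta)$, or $\hat S_i(\theta)c_j$ times $r-2$ such values. Hence $|\Delta|\le6\cdot2^{14G}(|\Lambda|+\|c\|_0n^{-rR})$. For the conjugates we expand the original matrix and use $\sigma\theta=-\lambda_0$, $\sigma^2\theta=-\lambda_1$; this gives $|\sigma\Delta|\le6\cdot2^{14G}\|c\|_1n^{(r-1)R}$ and $|\sigma^2\Delta|\le6\cdot2^{14G}\|c\|_2$. Now \eqref{eq:pade} follows from $|\mathcal N(\Delta)|\ge1$ and $6^3\le2^{3G}$, as $G\ge3$.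 Under the hypothesis of \eqref{eq:pade2} the term with $\|c\|_0$ contributes at most $\frac12$ to the right side of \eqref{eq:pade}, and \eqref{eq:pade2} follows.
\end{proof}

\begin{example}
In \eqref{eq:example} we have $\|c\|_v\le3n$ and $N\ge n/2$. Take $r=2$ and $R=\lfloor N/2\rfloor$, so $G\le2N$. For $n$ large, $2^{45G}\le n^{N/10}$ and $54n^3n^{N/10}\le n^R$, so \eqref{eq:pade2} gives $|\Lambda|\ge(18n^2)^{-1}n^{-0.6N}$. This contradicts \eqref{eq:example}.
\end{example}

Often all coefficients are of the form $c_j=\pm\lambda_0^{i_j}$ with $|i_j|\le I$. Then $\|c\|_0\le(n+1)^I$, $\|c\|_1\le|\lambda_1|^{-I}\le(n+2)^I$ and $\|c\|_2\le\theta^I\le2^I$, so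
\begin{equation}\label{eq:coef}
\|c\|_0\|c\|_1\|c\|_2\le n^{3I},\qquad\|c\|_1\|c\|_2\le n^{3I}.
\end{equation}
The first application says how close a unit can be to $1$. The norm inequality alone gives a bound $n^{-CH}$ with a fixed $C$; we need an arbitrarily small constant in its place.

\begin{lemma}\label{lem:near1}
For every $\varepsilon\in(0,1)$ there is an effectively computable $n_1(\varepsilon)$ such that for $n\ge n_1(\varepsilon)$, $H\ge n^{1/2}$ and every $w=\pm\lambda_0^i\theta^N\ne1$ with $|i|,|N|\le H$ we have $|w-1|\ge n^{-\varepsilon H}$.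
\end{lemma}

\begin{proof}
In this proof ``large'' depends on $\varepsilon$. We may assume $|w-1|<\frac12$. Then $w>0$ and $|i\ell+N\tau|<1$, so $|i|\le(1+H/n)/L$. If $N=0$, then $|i|\ell<1$, so $i=0$ and $w=1$, which is excluded. Let $\nu=\varepsilon/6$ and $R=\lfloor\nu H\rfloor$. For $n$ large we have $\nu H\ge2$, hence $R\ge\nu H/2$, and $|i|\le\nu H/24$.

If $|N|\le R$, the norm inequality suffices. The algebraic integer $w-1$ is not zero, $|\sigma w|=|\lambda_1|^i\lambda_0^N\le(n+2)^{|i|+R}$ and $|\sigma^2w|=\theta^i|\lambda_1|^N\le(n+2)^{|i|+R}$. Therefore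
\[
|w-1|^{-1}\le|\sigma w-1|\,|\sigma^2w-1|\le4(n+2)^{2|i|+2R}\le4(n+2)^{3\nu H}\le n^{6\nu H}.
\]

If $|N|>R$, apply Proposition~\ref{prop:pade} with $r=2$ and $N_2=|N|$ to $\Lambda=-1+\lambda_0^i\theta^N=w-1$ if $N>0$, and to $\Lambda=\lambda_0^i-\theta^{|N|}=\theta^{|N|}(w-1)$ if $N<0$. By \eqref{eq:coef} both products of norms are at most $n^{3|i|}\le n^{\nu H/8}$. Since $G\le2H$, we have $2^{45G}\le n^{\nu H/8}$ for $n$ large. The hypothesis of \eqref{eq:pade2} holds because $2n^{\nu H/4}\le n^{\nu H/2}\le n^R$, and so $|\Lambda|\ge\frac12n^{-\nu H/8-\nu H-\nu H/8}\ge n^{-2\nu H}$. Finally $\theta^{|N|}\le\exp(H/n)\le n^{\nu H}$, so $|w-1|\ge n^{-3\nu H}$.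
\end{proof}

\section{From six terms to three}\label{sec:three}

Fix a nontrivial solution for a large $n$. Let $a=d(\alpha)\ne0$, $b=d(\beta)$ and
\[
A=\max_j|a_j|\ge1,\qquad B=\max\bigl(A,\max_j|b_j|\bigr).
\]
Replacing $\alpha$ by a conjugate leaves the form, $A$ and $B$ unchanged and shifts $a$ and $b$ cyclically. So we may assume $|\beta_0|=\min_j|\beta_j|\le1$; that is, $x/y$ is closest to $\alpha_0$. For $i=1,2$ put
\[
D_i=|\alpha_i-\alpha_0|,\qquad\mu_i=\max(|\alpha_i|,|\alpha_0|),\qquad m_i=\max(a_i,a_0),\qquad e_i=m_i-a_0\ge0 .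
\]
The sizes of $\beta_1,\beta_2$ are controlled by $y$ and $\alpha$:
\begin{align}
&|\alpha_0y|\ge\tfrac12,\label{eq:a0y}\\
&\tfrac12|y|D_i\le|\beta_i|\le4|y|\mu_i\qquad(i=1,2).\label{eq:beta}
\end{align}
For \eqref{eq:a0y} we use $x\ne0$: if $|\alpha_0y|<\frac12$, then $|\beta_0|\ge|x|-\frac12\ge\frac12$, so all $|\beta_j|$ lie in $[\frac12,4]$ since their product is $1$, and this contradicts Lemma~\ref{lem:units}(a). For \eqref{eq:beta}, $|y|D_i=|\beta_i-\beta_0|\le2|\beta_i|$, and $|\beta_i|\le|\beta_0|+|y|D_i\le1+2|y|\mu_i\le2|\alpha_0y|+2|y|\mu_i$.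

We now discard the small terms of \eqref{eq:six}. The two terms containing $\beta_0$ should be negligible. A third term is negligible because $\alpha_0$ differs much in size from at least one of its conjugates. Choose $\{p,q\}=\{1,2\}$ with $|a_q-a_0|\ge|a_p-a_0|$. Since the $a_j$ have sum $0$, if one of them is $\pm A$ then another has the opposite sign and absolute value at least $A/2$. Hence $\max_ja_j\ge A/2$ and $\frac32A\le\max_ja_j-\min_ja_j\le2|a_q-a_0|$, so
\begin{equation}\label{eq:aq}
|a_q-a_0|\ge\tfrac34A .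
\end{equation}
For either choice of $(p,q)$, the identity \eqref{eq:six} or its negative reads
\begin{equation}\label{eq:siegel}
\beta_p(\alpha_q-\alpha_0)-\beta_q(\alpha_p-\alpha_0)+\beta_0(\alpha_p-\alpha_q)=0 .
\end{equation}
We have $|\alpha_q|\ne|\alpha_0|$, because $\alpha_q=-\alpha_0$ contradicts $\mathcal N(\alpha)=1$ and $\alpha_q=\alpha_0$ contradicts irrationality. Let $M$ be the element of $\{\alpha_q,-\alpha_0\}$ of larger absolute value and $M'$ the other one. Put
\[
U_1=\beta_pM,\qquad U_2=-\beta_q\alpha_p,\qquad U_3=\beta_q\alpha_0,\qquad\omega=\Bigl|\frac{M'}M\Bigr|,\qquad\rho=\frac{|\beta_0|}{\min(|\beta_1|,|\beta_2|)} .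
\]
Both $U_2$ and $U_3$ are kept, since $\alpha_p$ and $\alpha_0$ may have the same size, as in Section~\ref{sec:example}.

\begin{lemma}\label{lem:three}
We have
\begin{equation}\label{eq:three}
|U_1+U_2+U_3|\le(\omega+2\rho)\max_j|U_j| .
\end{equation}
Moreover $U_i\ne-U_j$ for $i\ne j$, $\mathcal N(U_2)=-\mathcal N(U_3)\ne0$, and the $\lambda_0$- and $\theta$-exponents of the quotients $U_i/U_j$ are at most $4B$ in absolute value.
\end{lemma}

\begin{proof}
By \eqref{eq:siegel}, $U_1+U_2+U_3=-\beta_pM'-\beta_0\alpha_p+\beta_0\alpha_q$. Here $|\beta_pM'|=\omega|U_1|$ and $|\beta_0\alpha_p|\le\rho|U_2|$. If $M=\alpha_q$ then $|\beta_0\alpha_q|\le\rho|U_1|$, and if $M=-\alpha_0$ then $|\beta_0\alpha_q|\le|\beta_0\alpha_0|\le\rho|U_3|$. This proves \eqref{eq:three}. Up to a common sign the $U_j$ are three of the six terms in \eqref{eq:six}, so $U_i\ne-U_j$ by Lemma~\ref{lem:six}. Since $\mathcal N(\alpha)=1$, we have $\mathcal N(U_2)=-\mathcal N(\beta)$ and $\mathcal N(U_3)=\mathcal N(\beta)$. By \eqref{eq:exp}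 the exponents of each $U_j$ are at most $2B$ in absolute value.
\end{proof}

Put
\[
v=\frac{\alpha_p}{\alpha_0}=-\frac{U_2}{U_3},\qquad u=\frac{U_1}{U_3}.
\]
To prove Proposition~\ref{prop:core} we assume that \emph{$a$ is not a permutation of $(0,1,-1)$} and derive a contradiction, for $B\le n^{1/2}$ in Section~\ref{sec:smallexp} and for $B>n^{1/2}$ in Section~\ref{sec:bigexp}.

\section{Small exponents}\label{sec:smallexp}

Let $B\le n^{1/2}$. All exponents in this section are at most $4B+1\le5n^{1/2}$ in absolute value. For such $i$ and $N$, the bounds $n<\lambda_0<n+1$ and $\frac1{n+2}<\tau<\frac1n$ give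
\begin{equation}\label{eq:scales}
\lambda_0^i=n^i\bigl(1+O(n^{-1/2})\bigr),\qquad\theta^N=1+\frac Nn\bigl(1+O(n^{-1/2})\bigr).
\end{equation}
So the two scales do not interact, and $|\alpha_j|=n^{a_j}(1+O(n^{-1/2}))$. For every integer $N\ne0$,
\begin{equation}\label{eq:gap}
|\theta^N-1|\ge1-\theta^{-1}=\frac1{\lambda_0+1}\ge\frac1{n+2}.
\end{equation}
Thus a power of $\theta$ can be as close as $1/n$ to $1$, and the difference can again be a unit: $\theta-1=\lambda_0^{-1}$ and $\theta^{-1}-1=\lambda_1$. To recognize these exact relations the error in \eqref{eq:three} must be much smaller than $n^{-2}$. Call the solution \emph{exceptional} if $a_0=0$ and $\{a_1,a_2\}=\{2,-2\}$.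

\begin{lemma}\label{lem:error}
We have $\omega+2\rho=O(n^{-3})$ if the solution is not exceptional, and $\omega+2\rho=O(n^{-2})$ if it is.
\end{lemma}

\begin{proof}
\emph{The term $\omega$.} By \eqref{eq:scales}, $\omega\le2n^{-|a_q-a_0|}$. The differences $a_p-a_0$ and $a_q-a_0$ have sum $-3a_0$ and are not both $0$. If both are at most $2$ in absolute value, their sum is $0$ or $\pm3$, so up to order they are $(1,2)$, $(-1,-2)$, $(1,-1)$ or $(2,-2)$. In the first three cases $a_0=-1,1,0$ respectively and $a$ is a permutation of $(0,1,-1)$, which we have excluded. The fourth is the exceptional case. In all other cases $|a_q-a_0|\ge3$.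

\emph{The term $\rho$.} Since $|\beta_0|=1/|\beta_p\beta_q|$, \eqref{eq:beta} gives
\begin{equation}\label{eq:rho}
\rho\le\frac8{|y|^3D_pD_q\min(D_p,D_q)} .
\end{equation}
By \eqref{eq:scales}, $\mu_i\ge\frac12|\alpha_0|n^{e_i}$. If $a_i\ne a_0$, then one of $|\alpha_i|,|\alpha_0|$ is at most $2/n$ times the other, so $D_i\ge\frac12\mu_i\ge\frac14|\alpha_0|n^{e_i}$; by \eqref{eq:aq} this always applies to $i=q$. Also $|\alpha_0y|\ge\frac12n^{\max(0,a_0)}$, by \eqref{eq:a0y} if $a_0\le0$ and by $|y|\ge1$ if $a_0>0$. Put $E=3\max(0,a_0)+e_p+e_q+\min(e_p,e_q)$.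

Suppose $a_p\ne a_0$. Then \eqref{eq:rho} gives $\rho=O(n^{-E})$. If $a_0\ge1$, then $E\ge3$. If $a_0=0$, then $\{a_p,a_q\}=\{k,-k\}$ with $k\ge2$ and $E=k$; this is $2$ in the exceptional case and at least $3$ otherwise. If $a_0\le-1$, then either $e_p,e_q\ge1$ and $E\ge3$, or one of $a_p,a_q$ is less than $a_0$, hence at most $-2$; then the other is at least $3$, and $E\ge4$.

Suppose $a_p=a_0=k$, so $a_q=-2k$ and $k\ne0$. Then $e_p=0$, and $E=3|k|$ for either sign of $k$. Now $D_p=|\alpha_0||v-1|$ may be smaller than $|\alpha_0|$. By \eqref{eq:exp}, $v=\pm\theta^N$ with $N=a_2-a_{p-1}$, which is $-3k$ for $p=1$ and $3k$ for $p=2$. Since $\mathcal N(v)=1$ and $\mathcal N(\theta)=-1$, the sign is $(-1)^N=(-1)^k$. If $k$ is odd, then $v<0$, $D_p\ge|\alpha_0|$, and \eqref{eq:rho} gives $\rho=O(n^{-3|k|})=O(n^{-3})$. If $k$ is even, then $D_p\ge|\alpha_0|/(n+2)$ by \eqref{eq:gap}; this loses at most two factors $n+2$ in \eqref{eq:rho}, and $\rho=O(n^{2-3|k|})=O(n^{-4})$.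
\end{proof}

Let $\varphi_j$ be the $\lambda_0$-exponent of $U_j$, so $U_j=\pm n^{\varphi_j}(1+O(n^{-1/2}))$, and let $\varphi=\max_j\varphi_j$. If the maximum is attained once or three times, then $|U_1+U_2+U_3|\ge n^\varphi(1-O(n^{-1/2}))$, because a sum of an odd number of signs is not zero. This contradicts \eqref{eq:three} and Lemma~\ref{lem:error}. So $\{1,2,3\}=\{g,h,m\}$ with $\varphi_g=\varphi_h>\varphi_m$. Let
\[
w=-U_g/U_h,\qquad\zeta=U_m/U_h,\qquad j=\varphi_h-\varphi_m\ge1 .
\]
Then $|\zeta|=n^{-j}(1+O(n^{-1/2}))$, and \eqref{eq:three} divided by $|U_h|$ gives $1-w+\zeta=O(\omega+2\rho)=O(n^{-2})$. Hence $w=1+O(1/n)$ is positive; its $\lambda_0$-exponent is $0$, so $w=\theta^N$; and $N\ne0$ by Lemma~\ref{lem:three}. Comparing $n|w-1|$ with $n|\zeta|$ by means of \eqref{eq:scales}, we find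
\[
|N|\bigl(1+O(n^{-1/2})\bigr)=n^{1-j}\bigl(1+O(n^{-1/2})\bigr)+O(n^{-1}).
\]
The left side is at least $\frac12$, so $j=1$, and then $|N|=1$.

In the exceptional case $|\varphi_2-\varphi_3|=|a_p-a_0|=2$. But any two of the $\varphi_j$ differ by $0$ or $j=1$, a contradiction.

In the other cases $\zeta-(w-1)=O(n^{-3})$, where $w-1$ is $\lambda_0^{-1}$ or $\lambda_1=-\lambda_0^{-1}\theta^{-1}$. By \eqref{eq:gap}, $\zeta/(w-1)=1+O(n^{-2})$. Both $\zeta$ and $w-1$ are units with $\lambda_0$-exponent $-1$, so $\zeta/(w-1)=\pm\theta^{N'}$; the sign is $+$, and $N'=0$ by \eqref{eq:gap}. Thus the approximate relation is exact, $\zeta=w-1$, and norms decide. From $\mathcal N(\zeta)=1$ we get $\mathcal N(U_m)=\mathcal N(U_h)$. From $\mathcal N(w)=\mathcal N(\theta^{\pm1})=-1$ and $w=-U_g/U_h$ we get $\mathcal N(U_g)=\mathcal N(U_h)$. So all three norms are equal, which contradicts $\mathcal N(U_2)=-\mathcal N(U_3)\ne0$. The case $B\le n^{1/2}$ is complete.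

\begin{remark}
The assumption on $a$ was used only in Lemma~\ref{lem:error}, and the lemma fails without it. For $\alpha=\lambda_2$ and $(x,y)=(1,-1)$ we have $a=(0,1,-1)$, $\alpha_j=-\theta,\lambda_0,\lambda_1$ and $\beta_j=1+\alpha_j=-\lambda_0^{-1},\lambda_0\theta,\theta^{-1}$. Here $\rho=\theta/\lambda_0$ is of order $1/n$, as large as the gap in \eqref{eq:gap}.
\end{remark}

\section{Large exponents}\label{sec:bigexp}

Let $B>n^{1/2}$ and fix $\varepsilon=10^{-8}$. Now $\theta^B$ need not be close to $1$, but it is a very small power of $n^B$, so sizes still determine $\lambda_0$-exponents up to an error $o(B)$. All numerical constants below are chosen for convenience. Each use of ``$n$ large'' is of the type $C\le n^{\varepsilon'B}$ or $C^B\le n^{\varepsilon'B}$ with absolute $C,\varepsilon'>0$, or an application of Lemma~\ref{lem:near1} with a fixed parameter.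

\subsection{The exponents of $\beta$}
Put $Y=\log|y|/\ell\ge0$ and $Z=Y+a_0$, so that $Z$ measures $|\alpha_0y|$ on the coarse scale.

\begin{lemma}\label{lem:bexp}
For $\{i,j\}=\{1,2\}$ we have
\begin{align}
&|b_i-Y-m_i|\le2\varepsilon B,\qquad Z\ge-\varepsilon B,\label{eq:b1}\\
&b_i-b_0=3Z+2e_i+e_j+O^*(6\varepsilon B),\label{eq:b2}\\
&b_i-b_0\ge B/5,\qquad\rho\le n^{-B/6}.\label{eq:b3}
\end{align}
\end{lemma}

\begin{proof}
Let $w$ be the one of $(\alpha_i/\alpha_0)^{\pm1}$ with $|w|\le1$. Then $D_i=\mu_i|w-1|$, $w\ne1$, and the exponents of $w$ are at most $2B$. Lemma~\ref{lem:near1} with $H=2B$ and $\varepsilon/2$ gives $D_i\ge\mu_in^{-\varepsilon B}$. So \eqref{eq:beta} yields $\frac12n^{-\varepsilon B}\le|\beta_i|/(|y|\mu_i)\le4$. By \eqref{eq:exp}, $\log|\beta_i|=b_i\ell+O^*(B\tau)$ and $\log\mu_i=m_i\ell+O^*(B\tau)$. Taking logarithms and dividing by $\ell>L$, we obtain $|b_i-Y-m_i|\le\varepsilon B+(\log4+2B/n)/L\le2\varepsilon B$. By \eqref{eq:a0y}, $Z\ell\ge\log|\alpha_0y|-B\tau\ge-\log2-B/n$, so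 $Z\ge-\varepsilon B$.

Since $b_0=-b_1-b_2$, we have $b_i-b_0=2b_i+b_j=W_i+O^*(6\varepsilon B)$ with
\[
W_i=3Y+2m_i+m_j=3Z+2e_i+e_j .
\]
This is \eqref{eq:b2}. Next we claim $W_i\ge Y+A/2-2\varepsilon B$. Note $\max(m_1,m_2)=\max_ka_k\ge A/2$. If $a_0\ge0$, then $m_1,m_2\ge0$ and $W_i\ge3Y+A/2$. If $a_0<0$, then $\max(e_1,e_2)\ge A/2+|a_0|$, so $W_i\ge3Z+A/2+|a_0|=Y+2Z+A/2$, and the claim follows from \eqref{eq:b1}. Also by \eqref{eq:b1}, $|b_1|,|b_2|\le Y+A+2\varepsilon B$ and $|b_0|\le|b_1|+|b_2|$, so $B\le2(Y+A)+4\varepsilon B$. Hence $Y+A/2\ge\frac12(Y+A)\ge(\frac14-\varepsilon)B$ and $b_i-b_0\ge(\frac14-9\varepsilon)B\ge B/5$. Finally $\log|\beta_0/\beta_i|\le-(B/5)\ell+2B\tau\le-(B/6)L$.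
\end{proof}

So $\rho$ is small in terms of $B$, whereas $\omega$ is small only in terms of $A$. Proposition~\ref{prop:pade} loses a factor $2^{45G}$ with $G$ of order $B$. Hence \eqref{eq:three} is useful only if $B=O(A)$. If $B$ is much larger than $A$, we discard only the terms with $\beta_0$ and treat the differences $\alpha_i-\alpha_0$ as small coefficients, as in the example.

\subsection{The case $B\ge2000A$}
Take \eqref{eq:siegel} with $1,2$ in place of $p,q$ and divide by $\beta_2$. By \eqref{eq:exp}, $\beta_1/\beta_2=\pm\lambda_0^i\theta^N$ with $i=b_1-b_2$ and $N=b_1-b_0$, so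
\[
\Lambda:=-(\alpha_1-\alpha_0)\pm\lambda_0^i(\alpha_2-\alpha_0)\,\theta^N=-(\alpha_1-\alpha_2)\frac{\beta_0}{\beta_2}.
\]
By \eqref{eq:b3}, $B/5\le N\le2B$, and by \eqref{eq:b1}, $|i|\le|m_1-m_2|+4\varepsilon B\le2A+4\varepsilon B$. By \eqref{eq:exp}, $|\alpha_j|\le(\lambda_0\theta)^A\le(n+2)^A\le n^{2A}$. Hence
\[
|\Lambda|\le2n^{2A}\rho\le2n^{B/1000-B/6}\le n^{-0.16B}.
\]
For the lower bound let $c=(c_1,c_2)\neq0$ be the vector of coefficients of $1$ and $\theta^N$. All conjugates of $\lambda_0^i$ are at most $(n+2)^{|i|}\le n^{2|i|}$ in absolute value, so $\|c\|_v\le2n^{2A+2|i|}$. Since $6A+6|i|\le18A+24\varepsilon B\le(0.009+24\varepsilon)B$, both $\|c\|_0\|c\|_1\|c\|_2$ and $\|c\|_1\|c\|_2$ are at most $8n^{6A+6|i|}\le n^{0.01B}$. Apply Proposition~\ref{prop:pade} with $r=2$ and $R=\lfloor B/20\rfloor$. Then $0.04B\le R<N$, $G=N+R\le3B$, and $2^{45G}\le n^{0.01B}$. The hypothesis of \eqref{eq:pade2} holds since $2n^{0.02B}\le n^{0.04B}\le n^R$. Hence $|\Lambda|\ge\frac12n^{-0.01B-0.05B-0.01B}\ge n^{-0.08B}$,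 a contradiction.

\subsection{The case $B<2000A$: set-up}
Now $A>n^{1/2}/2000$ is large and $\varepsilon B\le2\cdot10^{-5}A$. By \eqref{eq:exp}, $\log|\alpha_q/\alpha_0|=(a_q-a_0)\ell+O^*(2A\tau)$. By \eqref{eq:aq} this number has the sign of $a_q-a_0$ and absolute value at least $\frac23AL$. So $M$ has $\lambda_0$-exponent $m_q$, and $\omega\le n^{-2A/3}$. Together with $\rho\le n^{-B/6}\le n^{-A/6}$ this gives $\omega+2\rho\le n^{-A/7}$, and \eqref{eq:three} divided by $|U_3|$ becomes
\begin{equation}\label{eq:uv}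
|1-v+u|\le n^{-A/7}\max(1,|v|,|u|).
\end{equation}
Write $v=\pm\lambda_0^{i_v}\theta^{N_v}$ and $u=\pm\lambda_0^{i_u}\theta^{N_u}$, where $i_v=a_p-a_0$ and $|N_v|,|N_u|\le4B$. For $n$ large,
\begin{equation}\label{eq:theta4B}
\theta^{4B}\le\exp(8000A/n)\le n^{10^{-4}A}.
\end{equation}
Let $\delta=A/1000$. If $|i_v|\ge\delta$, one of $1$ and $v$ is negligible and two units nearly cancel. If $|i_v|<\delta$, all three terms are comparable, and we need the case $r=3$ of Proposition~\ref{prop:pade}.

\subsection{Two terms: $|i_v|\ge\delta$}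
Suppose $i_v<0$. By \eqref{eq:theta4B}, $|v|\le n^{-\delta}\theta^{4B}\le n^{-A/2000}$. If $|u|\ge2$, then \eqref{eq:uv} gives $|u|(1-n^{-A/7})\le1+|v|$, which is false. So $|u|<2$, and $w=-u=-U_1/U_3$ satisfies
\[
|w-1|\le|v|+2n^{-A/7}\le3n^{-A/2000}\le n^{-A/3000}.
\]
Suppose $i_v>0$. Then $|1/v|\le n^{-A/2000}$. Dividing \eqref{eq:uv} by $|v|$ gives $|1/v-1+w|\le n^{-A/7}\max(1,|w|)$ for $w=u/v=-U_1/U_2$, and the same two steps give $|w|<2$ and $|w-1|\le n^{-A/3000}$. In both cases $w\ne1$ and the exponents of $w$ are at most $4B$, by Lemma~\ref{lem:three}. Lemma~\ref{lem:near1} with $H=4B$ and parameter $10^{-9}$ gives $|w-1|\ge n^{-4\cdot10^{-9}B}\ge n^{-8\cdot10^{-6}A}$, a contradiction.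

\subsection{Three terms: $|i_v|<\delta$}
Since $u=\beta_pM/(\beta_q\alpha_0)$, \eqref{eq:b1} gives
\[
i_u=b_p-b_q+m_q-a_0=m_p-a_0+O^*(4\varepsilon B)=\max(0,i_v)+O^*(10^{-4}A),
\]
so $|i_u|,|i_v|\le A/500$. Thus $1-v+u$ is a linear form in $1,\theta^{N_v},\theta^{N_u}$ with small coefficients. Proposition~\ref{prop:pade} requires that the three exponents be far apart, and this is what has to be checked.

From $a_p=a_0+O^*(\delta)$ and $a_0+a_p+a_q=0$ we get $a_q=-2a_0+O^*(\delta)$. Hence $A\le2|a_0|+\delta$ and $|a_0|\ge0.499A$. Since $a_q-a_0=-3a_0+O^*(\delta)$ has the sign of $-a_0$, we have $M=-\alpha_0$ if $a_0>0$ and $M=\alpha_q$ if $a_0<0$.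

\begin{lemma}\label{lem:sep}
The integers $0,N_u,N_v$ have pairwise distances at least $A/10$.
\end{lemma}

\begin{proof}
We compute the exponents from \eqref{eq:exp}: the $\theta$-exponent of $\alpha_j$ is $-a_{j-1}$ and that of $\beta_j$ is $-b_{j-1}$. By \eqref{eq:b3}, $b_1-b_0\ge A/5$.

Let $p=1$, $q=2$. Then $N_v=a_2-a_0=-3a_0+O^*(\delta)$, so $|N_v|\ge1.4A$ and $N_v$ has the sign of $-a_0$.
\begin{itemize}
\item If $a_0>0$, then $u=-\beta_1/\beta_2$ and $N_u=b_1-b_0$. So $N_v\le-1.4A$ and $N_u\ge A/5$.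
\item If $a_0<0$, then $u=\beta_1\alpha_2/(\beta_2\alpha_0)$ and $N_u=(b_1-b_0)+(a_2-a_1)=(b_1-b_0)+N_v-(a_1-a_0)$. So $N_v\ge1.4A$ and $N_u\ge N_v+A/5-\delta$.
\end{itemize}
Let $p=2$, $q=1$. Then $N_v=a_2-a_1=3a_0+O^*(2\delta)$, so $|N_v|\ge1.4A$ and $N_v$ has the sign of $a_0$.
\begin{itemize}
\item If $a_0>0$, then $u=-\beta_2/\beta_1$ and $N_u=b_0-b_1$. So $N_u\le-A/5$ and $N_v\ge1.4A$.
\item If $a_0<0$, then $u=\beta_2\alpha_1/(\beta_1\alpha_0)$ and $N_u=(b_0-b_1)+(a_2-a_0)=(b_0-b_1)+O^*(\delta)$. Here $N_u$ and $N_v$ are both negative, and \eqref{eq:b3} does not separate them; we use \eqref{eq:b2}. We have $e_1=a_1-a_0=3|a_0|+O^*(\delta)$, $e_2\ge0$, $3Z\ge-3\varepsilon B$ and $9\varepsilon B\le\delta$. So $b_1-b_0\ge6|a_0|-3\delta$ and $N_u\le-6|a_0|+4\delta$. Since $N_v\ge-3|a_0|-2\delta$, we get $N_v-N_u\ge3|a_0|-6\delta\ge A$, while $N_v\le-1.4A$.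
\end{itemize}
In each of the four cases all three distances are at least $A/5-\delta>A/10$.
\end{proof}

Let $N_{\min}=\min(0,N_u,N_v)$ and $\Lambda=\theta^{-N_{\min}}(1-v+u)$. This is a form as in Proposition~\ref{prop:pade} with $r=3$, $N_3\le8B$, and coefficients $\pm\lambda_0^i$ with $|i|\le I=A/500$. Take $R=\lfloor A/25\rfloor$, so $0.039A\le R\le0.04A$, and the gaps exceed $R$ by Lemma~\ref{lem:sep}. We have $G\le9B\le18000A$, so $2^{45G}\le n^{0.001A}$ for $n$ large. By \eqref{eq:coef} both products of norms are at most $n^{0.006A}$. Since $2n^{0.007A}\le n^{0.039A}\le n^R$, \eqref{eq:pade2} gives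
\[
|\Lambda|\ge\tfrac12n^{-0.006A-0.08A-0.001A}\ge n^{-0.09A}.
\]
On the other hand, \eqref{eq:theta4B} gives $\theta^{-N_{\min}}\le n^{0.001A}$ and $\max(1,|v|,|u|)\le\lambda_0^{A/500}\theta^{4B}\le n^{0.0035A}$. So \eqref{eq:uv} yields $|\Lambda|\le n^{-A/7+0.005A}\le n^{-0.13A}$, a contradiction. This completes the proof of Proposition~\ref{prop:core}.

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:large}]
By \eqref{eq:neg} we may assume that $n$ is positive and large. Let $(s,t,x,y)$ be a nontrivial solution. By Proposition~\ref{prop:core}, $(s,t)\in\{\pm(1,0),\pm(0,1),\pm(1,1)\}$. Since $\lambda_0\lambda_1=\lambda_2^{-1}$, this means $\alpha=\lambda_j^{\pm1}$ for some $j$, so $f_{n,s,t}$ is $f_{n,1}=f_n$ or $f_{n,-1}$. By Theorem~\ref{thm:LW} with $a=\pm1$ there is no solution with $\max(|x|,|y|)\ge2$ once $n>\kappa_2$. So $|x|=|y|=1$. We have $f_n(1,1)=-2n-1\ne\pm1$ and $f_n(1,-1)=-1$, and $f_n$ is odd. Moreover $\lambda_0\lambda_1\lambda_2=1$ gives $f_{n,-1}(x,y)=\prod_j(\lambda_jx-y)=-f_n(y,x)$.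 So for both forms the solutions with $|x|=|y|=1$ are exactly $\pm(1,-1)$. All constants are effective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A solution with $(s,t)\ne(0,0)$ and $\max(|x|,|y|)\ge2$ is nontrivial, and by Theorem~\ref{thm:large} it has $|n|<n_0$. For each of these finitely many $n$ there are finitely many nontrivial solutions by Proposition~\ref{prop:fixed}. So there are only finitely many quintuples $(n,s,t,x,y)$ as in the conjecture, and any $\kappa_3>0$ larger than all the corresponding values of $\max(\log|n|,|s|,|t|,\log|x|,\log|y|)$ has the required property.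
\end{proof}

\begin{thebibliography}{9}

\bibitem{CT}
\emph{Conjecturetwisted}, \texttt{https://dev-iecl.univ-lorraine.fr/wp-content/uploads/2023/07/monday-15-hilgart-t.pdf}.

\bibitem{LW}
Levesque and Waldschmidt, 2015.

\end{thebibliography}
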